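\title{Strong measure zero, meager sets, and local compactness in Polish groups}

\begin{abstract}
A subset $A$ of a Polish group $G$ has strong measure zero if it can be covered by left translates of any prescribed sequence of nonempty open sets. The group $G$ is called GMS if the strong measure zero sets are exactly the sets $A$ with $A\cdot M\neq G$ for all meager $M$. We prove the conjecture that, under the Continuum Hypothesis, a Polish group is GMS if and only if it is locally compact; the hypothesis $\operatorname{cov}(\mathcal M)=\mathfrak c$ suffices. The core is a theorem of ZFC: a Polish group $G$ is not locally compact if and only if it contains a nonempty nowhere dense set $N$ such that every sequence of nonempty open sets has translates whose union meets every translate $gN$ in a dense set.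
\end{abstract}

\section{Introduction}

Throughout, $G$ is a Polish group: a topological group whose topology is separable and completely metrizable. For $g\in G$ and $A,M\subset G$ we write $gA=\{ga:a\in A\}$ and $A\cdot M=AM=\{ah:a\in A,\ h\in M\}$. A set is \emph{nowhere dense} if its closure has empty interior, and \emph{meager} if it is a countable union of nowhere dense sets. We compare two ways in which a subset of $G$ can be small.

\begin{definition}
A set $A\subset G$ has (left) \emph{strong measure zero} if for every sequence $\langle U_n:n\in\omega\rangle$ of nonempty open subsets of $G$ there are $g_n\in G$ with $A\subset\bigcup_n g_nU_n$.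
\end{definition}

By the Birkhoff--Kakutani theorem $G$ has a compatible metric $d$ that is left-invariant: $d(gx,gy)=d(x,y)$. We fix one and put $B_\varepsilon=\{x:d(1,x)<\varepsilon\}$, so that $gB_\varepsilon$ is the $\varepsilon$-ball about $g$. In terms of $d$ the definition says that for all $\varepsilon_n>0$ the set $A$ can be covered by sets $X_n$ of diameter at most $\varepsilon_n$. For one direction take $U_n=B_{\varepsilon_n/2}$. For the other, given $U_n$, pick $u_n\in U_n$ and $\varepsilon_n$ with $B_{2\varepsilon_n}\subset u_n^{-1}U_n$; if $x\in X_n$, then $X_n\subset xB_{2\varepsilon_n}\subset xu_n^{-1}U_n$. Countable sets have strong measure zero, since one can spend one translate on each point. A copy of the Cantor set never does (Lemma~\ref{lem:cantor}).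

The second notion is the condition that $A\cdot M\neq G$ for every meager $M$. A point $g$ lies outside $A\cdot M$ exactly when $A\cap gM^{-1}=\emptyset$, and inversion preserves meager sets, so the condition says that $A$ can be separated from any meager set by a translation. Countable sets again qualify: if $A$ is countable and $M$ is meager, then $A\cdot M$ is meager, and $G$ is not meager by the Baire category theorem. One implication between the two notions holds in every Polish group.

\begin{proposition}\label{prop:easy}
If $A\cdot M\neq G$ for every meager $M\subset G$, then $A$ has strong measure zero.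
\end{proposition}

\begin{proof}
Let $U_n$ be nonempty open sets. Take a dense sequence $\langle d_n\rangle$ in $G$, points $u_n\in U_n$, and put $h_n=u_nd_n$. The open set $O=\bigcup_nU_n^{-1}h_n$ contains each $d_n=u_n^{-1}h_n$, so it is dense and $M=G\setminus O$ is nowhere dense. Fix $g\notin A\cdot M$. For $a\in A$ we have $a^{-1}g\notin M$, so $a^{-1}g=u^{-1}h_n$ for some $n$ and $u\in U_n$, and then $a=gh_n^{-1}u\in gh_n^{-1}U_n$. Thus $A\subset\bigcup_n gh_n^{-1}U_n$.
\end{proof}

\begin{definition}
$G$ is \emph{GMS} if for every $A\subset G$: $A$ has strong measure zero if and only if $A\cdot M\neq G$ for every meager $M\subset G$.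
\end{definition}

By Proposition~\ref{prop:easy}, $G$ is GMS precisely when every strong measure zero set can be translated off every meager set. This asks for more than the definition seems to give. Strong measure zero lets us move each piece $U_n$ independently, whereas now one translation has to work for all of $A$. In a locally compact group, compactness reduces the possible positions of each piece to finitely many cases, and the single translation can be found; it is known that under the Continuum Hypothesis (CH) every locally compact Polish group is GMS. Without local compactness this reduction is lost, and one is led to guess that the property fails. This is Conjecture~1.5 of~\cite{SMZ}: \emph{assuming ZFC~$+$~CH, a Polish group is GMS if and only if it is locally compact.} We prove it. The combinatorial content is carried by the following property.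

\begin{definition}
A set $N\subset G$ is \emph{accessible} if for every sequence $\langle U_n\rangle$ of nonempty open sets there are $g_n\in G$ such that, with $O=\bigcup_ng_nU_n$, the set $O\cap gN$ is dense in $gN$ for every $g\in G$.
\end{definition}

Every open set is accessible, because the $g_n$ can be chosen to make $O$ dense in $G$. The question is whether a nonempty nowhere dense set can be accessible.

\begin{theorem}[ZFC]\label{thm:core}
Every Polish group that is not locally compact contains a nonempty nowhere dense $G_\delta$ set that is accessible.
\end{theorem}

\begin{theorem}[CH]\label{thm:CH}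
If $G$ is a Polish group that is not locally compact, there are a strong measure zero set $A$ and a nowhere dense set $M$ with $A\cdot M=G$; hence $G$ is not GMS. A Polish group is GMS if and only if it is locally compact.
\end{theorem}

Let $\mathfrak c=2^{\aleph_0}$, and let $\operatorname{cov}(\mathcal M)$ be the least cardinality of a family of meager subsets of $\omega^\omega$ whose union is $\omega^\omega$. The Baire category theorem gives $\aleph_1\le\operatorname{cov}(\mathcal M)$, and singletons give $\operatorname{cov}(\mathcal M)\le\mathfrak c$. Thus CH implies $\operatorname{cov}(\mathcal M)=\mathfrak c$, and Theorem~\ref{thm:CH} is a special case of part~(c) of the next theorem.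

\begin{theorem}\label{thm:full}
\begin{enumerate}
\item[(a)] \emph{(ZFC)} Every locally compact Polish group is GMS.
\item[(b)] \emph{(ZFC)} A Polish group is not locally compact if and only if it contains a nonempty nowhere dense accessible set. If such a set exists, one can take it to be $G_\delta$.
\item[(c)] \emph{($\operatorname{cov}(\mathcal M)=\mathfrak c$)} A Polish group is GMS if and only if it is locally compact. If $G$ is not locally compact, then a single nowhere dense set $M$, whose construction uses only ZFC, and a suitable strong measure zero set $A$ satisfy $A\cdot M=G$.
\end{enumerate}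
\end{theorem}

Section~\ref{sec:lc} treats locally compact groups and Section~\ref{sec:reduction} derives Theorems~\ref{thm:CH} and~\ref{thm:full} from Theorem~\ref{thm:core}. The proof of Theorem~\ref{thm:core} occupies Sections~\ref{sec:shifts}--\ref{sec:construction}, beginning with the group $\mathbb Z^\omega$. Section~\ref{sec:BC} shows that some hypothesis beyond ZFC is needed in Theorem~\ref{thm:CH}.

\subsection*{Conventions}
A \emph{neighborhood} is an open neighborhood of the identity $1$. A set $V$ is \emph{symmetric} if $V=V^{-1}$, and $V^n$ is the $n$-fold product $V\cdots V$. By continuity of the group operations, for every neighborhood $V$ and $n\ge1$ there is a symmetric neighborhood $W$ with $W^n\subset V$. If $V$ is open, then $XV=\bigcup_{x\in X}xV$ is open for any $X$. Left invariance of $d$ gives $B_\varepsilon^{-1}=B_\varepsilon$ and $B_\varepsilon B_\delta\subset B_{\varepsilon+\delta}$. We use constantly that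
\begin{equation}\label{eq:sym}
x\in XV\iff xV\cap X\neq\emptyset\qquad\text{for symmetric }V,
\end{equation}
which holds because $x=av$ is the same as $xv^{-1}=a$.

\section{Locally compact groups}\label{sec:lc}

Let $A$ have strong measure zero and let $M$ be covered by nowhere dense sets $F_n$. The plan is to choose neighborhoods $U_n$, depending only on the $F_n$, so small that \emph{wherever} the translates $z_nU_n$ are placed, one element $x$ moves each $z_nU_n$ off $F_n$. We find $x$ in the intersection of a nested sequence of open sets $W_n$, where $W_{n+1}\subset W_n$ handles $z_n$. The difficulty is the order of choices: $W_n$ depends on $z_0,\dots,z_{n-1}$, but $U_n$ must be fixed before any $z_i$ is known. Compactness resolves this by providing a finite menu of candidates for each $W_n$. For instance, if $G=\mathbb R$, $F=\{0\}$ and $W=(0,3)$, the menu $\{(\frac12,1),(2,\frac52)\}$ and $U=(-\frac14,\frac14)$ serve all $z$, because the intervals $(z+\frac14,z+\frac54)$ and $(z+\frac74,z+\frac{11}4)$ are disjoint and so cannot both contain $0$.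

\begin{lemma}\label{lem:menu}
Let $G$ be locally compact, $F\subset G$ compact and nowhere dense, and $W$ nonempty and open with compact closure. There are a neighborhood $U$ and a finite nonempty family $\mathcal W$ of nonempty open sets with closures contained in $W$ such that for every $z\in G$ some $W'\in\mathcal W$ satisfies $W'zU\cap F=\emptyset$.
\end{lemma}

\begin{proof}
Let $U^*$ be a symmetric neighborhood with compact closure. The set $L=\overline W^{-1}F\,\overline{U^*}$ is compact, being a continuous image of a product of compact sets. Only $z\in L$ need attention: if $wzu=f$ with $w\in W$, $u\in U^*$, $f\in F$, then $z=w^{-1}fu^{-1}\in L$.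

Let $z\in L$. The nonempty open set $Wz$ is not contained in $F$, so $wz\notin F$ for some $w\in W$. The map $(a,b,c)\mapsto azbc$ is continuous and sends $(w,1,1)$ into the open set $G\setminus F$. Hence there are an open $W_z\ni w$ with $\overline{W_z}\subset W$ and a symmetric neighborhood $U_z$ with $W_zzU_z^2\cap F=\emptyset$. Cover $L$ by finitely many sets $z_1U_{z_1},\dots,z_rU_{z_r}$. Let $U=U^*\cap\bigcap_sU_{z_s}$, and let $\mathcal W$ consist of $W_{z_1},\dots,W_{z_r}$ and one more nonempty open set with closure in $W$ (so that $\mathcal W\neq\emptyset$ even if $L=\emptyset$). If $z\in z_sU_{z_s}$, then $W_{z_s}zU\subset W_{z_s}z_sU_{z_s}^2$ misses $F$. If $z\notin L$, then $WzU$ misses $F$ and every member of $\mathcal W$ works.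
\end{proof}

\begin{lemma}\label{lem:lc}
Let $G$ be locally compact and let $F_n$ $(n\in\omega)$ be compact nowhere dense sets. There are neighborhoods $U_n$ such that for all $z_n\in G$ there is $x\in G$ with $xz_nU_n\cap F_n=\emptyset$ for all $n$.
\end{lemma}

\begin{proof}
Let $W_0$ be nonempty and open with compact closure, and $\mathcal W_0=\{W_0\}$. Given a finite family $\mathcal W_n$ of nonempty open sets with compact closures, apply Lemma~\ref{lem:menu} to $F_n$ and each $W\in\mathcal W_n$ to get $U_{n,W}$ and $\mathcal W_{n,W}$. Put $U_n=\bigcap_{W\in\mathcal W_n}U_{n,W}$, a neighborhood because $\mathcal W_n$ is finite, and $\mathcal W_{n+1}=\bigcup_{W\in\mathcal W_n}\mathcal W_{n,W}$. Given the $z_n$, choose successively $W_{n+1}\in\mathcal W_{n,W_n}$ with $W_{n+1}z_nU_n\cap F_n=\emptyset$. The sets $\overline{W_n}$ are nonempty, compact and decreasing, so they have a common point $x$. Since $x\in\overline{W_{n+2}}\subset W_{n+1}$ for all $n$, this $x$ works.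
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:full}(a)]
By Proposition~\ref{prop:easy} it suffices to show that $A\cdot M\neq G$ when $A$ has strong measure zero and $M$ is meager. A separable metrizable locally compact space is a union of compact sets $K_j$ $(j\in\omega)$. If $M\subset\bigcup_iE_i$ with $E_i$ closed and nowhere dense, then the sets $F_n=\bigcup_{i,j\le n}(E_i\cap K_j)$ are compact, nowhere dense, increasing, and cover $M$. Let $U_n$ be given by Lemma~\ref{lem:lc} for the sets $F_n^{-1}$.

A point covered by $g_nU_n$ will avoid only $F_n$, so we need each point of $A$ to be covered infinitely often. Split $\omega$ into infinitely many infinite sets and cover $A$ once by translates from each of the corresponding subsequences of $\langle U_n\rangle$. This yields $g_n$ such that each $a\in A$ lies in $g_nU_n$ for infinitely many $n$. By Lemma~\ref{lem:lc} there is $x$ with $x^{-1}g_nU_n\cap F_n^{-1}=\emptyset$ for all $n$. Given $a\in A$ and $m\in\omega$, pick $n\ge m$ with $a\in g_nU_n$. Then $x^{-1}a\notin F_n^{-1}$, so $a^{-1}x\notin F_n\supset F_m$. Hence $a^{-1}x\notin M$ for all $a\in A$, that is, $x\notin A\cdot M$.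
\end{proof}

The quantifiers in Lemma~\ref{lem:lc} (some $U_n$, all $z_n$, some $x$) are opposite to those in the definition of accessibility (all $U_n$, some $g_n$, all $g$). This gives one half of Theorem~\ref{thm:full}(b).

\begin{proposition}\label{prop:noacc}
In a locally compact Polish group no nonempty nowhere dense set is accessible.
\end{proposition}

\begin{proof}
Let $N\neq\emptyset$ be nowhere dense and let $B$ be an open set with compact closure that meets $N$. Apply Lemma~\ref{lem:lc} with $F_n=\overline{N\cap B}$ for all $n$. For the resulting $U_n$ and any $g_n$ there is $x$ with $xg_nU_n\cap N\cap B=\emptyset$ for all $n$. Then $\bigcup_ng_nU_n$ misses $x^{-1}(N\cap B)$, a nonempty relatively open subset of $x^{-1}N$, so density fails for $g=x^{-1}$.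
\end{proof}

\section{From an accessible set to a counterexample}\label{sec:reduction}

The equation $A\cdot N^{-1}=G$ says that $A$ meets every translate $gN$. So a counterexample to GMS is a strong measure zero set that meets every translate of a meager set $N$. If such an $A$ exists, then every sequence $\langle U_n\rangle$ has translates whose union $O\supset A$ meets every $gN$. Accessibility strengthens ``meets'' to ``meets in a dense set''. The gain is that the unions $O$ belonging to many different sequences $\langle U_n\rangle$ have a common point in $gN$, by the Baire category theorem or its extension below.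

\begin{lemma}\label{lem:cov}
\begin{enumerate}
\item[(i)] Fewer than $\operatorname{cov}(\mathcal M)$ dense open subsets of a nonempty Polish space $X$ have a common point.
\item[(ii)] Every subset of $G$ of cardinality less than $\operatorname{cov}(\mathcal M)$ has strong measure zero.
\end{enumerate}
\end{lemma}

Under CH, ``fewer than $\operatorname{cov}(\mathcal M)$'' means ``countably many'', so (i) is the Baire category theorem and (ii) was observed in the introduction.

\begin{proof}
For $X=\omega^\omega$, (i) holds because the complements of the given sets are nowhere dense and too few to cover $\omega^\omega$. We reduce both parts to this case.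

(i) Fix a complete compatible metric and a countable base of $X$. Define nonempty open sets $E_s$ for $s\in\omega^{<\omega}$: let $E_\emptyset=X$, and let $\langle E_{s^\frown i}:i\in\omega\rangle$ list, with repetitions allowed, all nonempty basic open sets of diameter at most $2^{-|s|}$ whose closure lies in $E_s$. For $z\in\omega^\omega$ the sets $E_{z\upharpoonright n}$ have a common point $\pi(z)$, by completeness. For dense open $O\subset X$ let $O^*=\{z:E_{z\upharpoonright n}\subset O\text{ for some }n\}$. This set is open, and it is dense: given $s$, the nonempty open set $O\cap E_s$ contains the closure of a small basic open set, which is $E_{s^\frown i}$ for some $i$. If $z$ lies in $O^*$ for all the given sets $O$, then $\pi(z)$ lies in all of them.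

(ii) Let $\langle q_i\rangle$ be a dense sequence in $G$ and let $U_n$ be nonempty open sets. For $x\in G$ the set $\{z\in\omega^\omega:x\in q_{z(n)}U_n\text{ for some }n\}$ is open. It is dense: given $s$ of length $n$, pick $i$ with $q_i\in xU_n^{-1}$; then $x\in q_iU_n$, so every $z$ extending $s^\frown i$ belongs to the set. A point $z$ common to these sets, for all $x$ in the given subset of $G$, provides the translates $q_{z(n)}U_n$.
\end{proof}

\begin{proposition}[$\operatorname{cov}(\mathcal M)=\mathfrak c$]\label{prop:AM}
If $N\subset G$ is a nonempty accessible $G_\delta$ set, there is a strong measure zero set $A$ with $A\cdot N^{-1}=G$.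
\end{proposition}

\begin{proof}
List $G$ as $\{g_\alpha:\alpha<\mathfrak c\}$, and list all sequences of nonempty members of a fixed countable base as $\langle U^\alpha_n\rangle_n$, $\alpha<\mathfrak c$, with repetitions allowed. For each $\alpha$ apply accessibility to the even-indexed subsequence $\langle U^\alpha_{2n}\rangle_n$; this gives a union $O_\alpha$ of translates of the sets $U^\alpha_{2n}$, one for each $n$, such that $O_\alpha\cap gN$ is dense and relatively open in $gN$ for all $g$. A $G_\delta$ subset of a Polish space is Polish, so $g_\alpha N$ is a nonempty Polish space. There are fewer than $\mathfrak c=\operatorname{cov}(\mathcal M)$ ordinals $\beta\le\alpha$, so Lemma~\ref{lem:cov}(i) gives a point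
\[
a_\alpha\in g_\alpha N\cap\bigcap_{\beta\le\alpha}O_\beta .
\]
Let $A=\{a_\alpha:\alpha<\mathfrak c\}$. Since $a_\alpha=g_\alpha x$ with $x\in N$, we have $g_\alpha=a_\alpha x^{-1}\in A\cdot N^{-1}$ for every $\alpha$.

Given nonempty open sets $U_n$, shrink them to basic open sets, so that the sequence becomes $\langle U^\beta_n\rangle_n$ for some $\beta$. The points $a_\alpha$ with $\alpha\ge\beta$ lie in $O_\beta$, which uses only the even-indexed sets. The remaining points $a_\alpha$, $\alpha<\beta$, are fewer than $\operatorname{cov}(\mathcal M)$, so by Lemma~\ref{lem:cov}(ii) they are covered by translates of the odd-indexed sets. Thus $A$ has strong measure zero.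
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:CH} and~\ref{thm:full}(b),(c) from Theorem~\ref{thm:core}]
For (b): if $G$ is not locally compact, Theorem~\ref{thm:core} gives the set. Conversely, if a nonempty nowhere dense accessible set exists, then $G$ is not locally compact by Proposition~\ref{prop:noacc}, and Theorem~\ref{thm:core} gives such a set that is $G_\delta$. For (c): locally compact groups are GMS by (a). If $G$ is not locally compact, take $N$ from Theorem~\ref{thm:core}, the nowhere dense set $M=N^{-1}$, and $A$ from Proposition~\ref{prop:AM}. Then $A\cdot M=G$, so $G$ is not GMS. Theorem~\ref{thm:CH} follows since CH implies $\operatorname{cov}(\mathcal M)=\mathfrak c$.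
\end{proof}

\section{Two shifts, and the group $\mathbb Z^\omega$}\label{sec:shifts}

For a single $g$ it is easy to place the translates $g_nU_n$ densely in $gN$. The problem is that countably many translates must serve uncountably many $g$. Fix an open set $U$ meeting $N$; we want $O$ to meet $g(N\cap U)$ for all $g$. Take a nonempty open set $P$ and a countable dense $Q\subset G$. Every $g$ satisfies $q\in gP$ for some $q\in Q$, so it is enough to serve, for each $q$, all $g$ with $y=g^{-1}q\in P$. Suppose that we spend one set on $q$, placed so as to contain $qV$ for a neighborhood $V$ whose size is dictated by the given sequence. Then $qV$ meets $g(N\cap U)$ if and only if $yV$ meets $N\cap U$. Requiring this for all $y\in P$ and all $V$ would make $N$ dense in $P$, which is impossible for nowhere dense $N$. Two sets can succeed: if $yV$ falls into a hole of $N$, a shifted copy $yh^{-1}V$ may not.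

\begin{lemma}\label{lem:criterion}
Let $N\subset G$. Suppose that for every open $U$ meeting $N$ there is a nonempty open set $P$ with the following property: for every neighborhood $V$ there is $h\in G$ such that for every $y\in P$ one of the sets $yh^{-1}V$, $yV$ meets $N\cap U$. Then $N$ is accessible.
\end{lemma}

\begin{proof}
Let $\{E_m:m\in I\}$ be the members of a countable base that meet $N$, let $P_m$ be as in the hypothesis for $U=E_m$, and let $Q\subset G$ be countable and dense. Let $\langle U_n\rangle$ be given. Assign to the pairs $(m,q)\in I\times Q$ pairwise disjoint two-element sets $\{n_0,n_1\}\subset\omega$, and put $g_n=1$ for unused $n$. For a pair $(m,q)$ with indices $n_0,n_1$ choose $u_0\in U_{n_0}$, $u_1\in U_{n_1}$, let $V=u_0^{-1}U_{n_0}\cap u_1^{-1}U_{n_1}$, take $h$ for $P_m$ and $V$, and put $g_{n_0}=qh^{-1}u_0^{-1}$ and $g_{n_1}=qu_1^{-1}$. Then $qh^{-1}V\subset g_{n_0}U_{n_0}$ and $qV\subset g_{n_1}U_{n_1}$, so both sets lie in $O=\bigcup_ng_nU_n$.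

Let $g\in G$ and $m\in I$. Choose $q\in Q\cap gP_m$, put $y=g^{-1}q\in P_m$, and let $V,h$ belong to $(m,q)$. One of $yh^{-1}V$, $yV$ meets $N\cap E_m$; multiplying on the left by $g$, one of $qh^{-1}V$, $qV$ meets $g(N\cap E_m)$. Every nonempty relatively open subset of $gN$ contains a set $g(N\cap E_m)$ with $m\in I$, so $O\cap gN$ is dense in $gN$.
\end{proof}

We verify the criterion by hand in $G=\mathbb Z^\omega$, with coordinatewise addition and the product of the discrete topologies. The clopen subgroups $V_k=\{x:x(i)=0\text{ for }i<k\}$ form a neighborhood base at $0$, and $x+V_k$ is the set of sequences that agree with $x$ below $k$. The group is not locally compact, since $V_k$ is the disjoint union of infinitely many cosets of $V_{k+1}$.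

Let $\langle p_i\rangle$ be a dense sequence. Remove one \emph{hole} $p_i+V_{i+1}$ of each size:
\[
N=\mathbb Z^\omega\setminus\bigcup_i\,(p_i+V_{i+1}).
\]
The union of the holes is open and contains all $p_i$, so $N$ is closed and nowhere dense.

\emph{Step 1: if $g+V_j$ misses $N$, then $g\in p_i+V_{i+1}$ for some $i<j$.} In words, the small holes cannot cover a large cylinder. Suppose that $g$ lies in no hole with $i<j$. Let $y$ agree with $g$ below $j$ and let $y(i)=p_i(i)+1$ for $i\ge j$. For $i<j$ the sequences $y$ and $g$ agree up to coordinate $i$, so $y\notin p_i+V_{i+1}$; for $i\ge j$ we have $y(i)\neq p_i(i)$. Hence $y\in N\cap(g+V_j)$. The case $j=0$ shows $N\neq\emptyset$.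

\emph{Step 2: windows.} Let $U$ be open, $c\in N\cap U$, and choose $k$ with $P=c+V_k\subset U$. Then $P$ misses all holes with $i<k$, because points of $P$ agree with $c$ up to coordinate $i$ and $c\notin p_i+V_{i+1}$.

\emph{Step 3: the shift.} Let $V$ be a neighborhood and choose $j>k$ with $V_j\subset V$. Pick an integer $a$ outside the finite set $\{p_{i'}(k)-p_i(k):k\le i,i'<j\}$, and let $h(k)=a$ and $h(l)=0$ for $l\neq k$. Let $y\in P$. Both $y-h+V_j$ and $y+V_j$ are contained in $P$. If both miss $N$, Step~1 gives $i,i'<j$ with $y-h\in p_i+V_{i+1}$ and $y\in p_{i'}+V_{i'+1}$, and Step~2 gives $i,i'\ge k$. Reading coordinate $k$, we get $y(k)-a=p_i(k)$ and $y(k)=p_{i'}(k)$, so $a=p_{i'}(k)-p_i(k)$, a contradiction.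

By Lemma~\ref{lem:criterion}, $N$ is accessible. To summarize: at scale $j$ only the finitely many holes with $i<j$ are visible; inside a window of scale $k$ the visible holes have $k\le i<j$ and are small compared with the window; and since the window is not covered by finitely many small sets, some shift $h$ carries no visible hole onto another. Step~3 is the only place where it matters that $\mathbb Z$ is infinite. If $\mathbb Z$ is replaced by a finite group, the differences may exhaust the group, and Proposition~\ref{prop:noacc} shows that no other choice of $N$ can help.

\section{Neighborhoods in groups that are not locally compact}\label{sec:lemmas}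

We need substitutes for the two features of $\mathbb Z^\omega$ used above: the diagonal sequence of Step~1 and the choice of $a$ in Step~3. The first requires only that $G$ is not discrete, which holds when $G$ is not locally compact.

\begin{lemma}\label{lem:cantor}
Let $G$ be nondiscrete. For every neighborhood $V$ there are a compact set $K\subset V$ and neighborhoods $Y_n$ $(n\in\omega)$ such that $K\not\subset\bigcup_ng_nY_n$ for all $g_n\in G$. Any copy of the Cantor set $2^\omega$ in $V$ can serve as $K$.
\end{lemma}

\begin{proof}
A nondiscrete group has no isolated points, so $V$ is a nonempty Polish space without isolated points and contains a homeomorphic copy $K$ of $2^\omega$. For $s\in2^{<\omega}$ let $K_s$ be the part of $K$ corresponding to the sequences that extend $s$. The sets $K_s$, $s\in2^{n+1}$, are finitely many disjoint compact sets, so there is $\varepsilon_n>0$ such that points in different ones have $d$-distance at least $2\varepsilon_n$. Put $Y_n=B_{\varepsilon_n}$. Two points of $g_nY_n$ have distance less than $2\varepsilon_n$, so $g_nY_n$ meets $K_s$ for at most one $s\in2^{n+1}$; call it $s_n$ if it exists. Take $z\in2^\omega$ with $z(n)\neq s_n(n)$ whenever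 $s_n$ exists. The point of $K$ corresponding to $z$ lies in $K_{z\upharpoonright(n+1)}$ with $z\upharpoonright(n+1)\neq s_n$, hence in no $g_nY_n$.
\end{proof}

The next lemma is the place where the failure of local compactness enters. The metric $d$ need not be complete, so total boundedness for $d$ does not give compactness directly; we pass to a two-sided metric.

\begin{lemma}\label{lem:left}
Let $G$ be not locally compact. For every neighborhood $V$ there is a neighborhood $W$ such that $V\not\subset FW$ for all finite $F\subset G$.
\end{lemma}

\begin{proof}
Suppose that $V$ is a counterexample. Any smaller neighborhood is also one, so we may assume that $V$ is symmetric. The metric $\rho(x,y)=d(x,y)+d(x^{-1},y^{-1})$ is compatible and complete~\cite[Corollary~1.2.2]{BK}. Given $\varepsilon>0$, there is a finite $F$ with $V\subset FB_\varepsilon$, and taking inverses gives $V\subset B_\varepsilon F^{-1}$. So $V$ is covered by the finitely many sets $fB_\varepsilon\cap B_\varepsilon f'^{-1}$ with $f,f'\in F$. If $x,y$ lie in such a set, then $x,y\in fB_\varepsilon$ and $x^{-1},y^{-1}\in f'B_\varepsilon$, so $\rho(x,y)\le2\varepsilon+2\varepsilon$. Thus $V$ is totally bounded for the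 complete metric $\rho$, so $\overline V$ is compact and, by translation, $G$ is locally compact.
\end{proof}

In a noncommutative group the shift $h$ will have to avoid left translates and right translates at the same time. Lemma~\ref{lem:left} and inversion exclude a cover by finitely many left translates and a cover by finitely many right translates, but not yet a mixed cover. A pigeonhole argument converts a mixed cover of $V$ into a one-sided cover of a smaller neighborhood.

\begin{lemma}\label{lem:both}
Let $G$ be not locally compact. For every neighborhood $V$ there is a symmetric neighborhood $W$ such that $V\not\subset FW\cup WF$ for all finite $F\subset G$.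
\end{lemma}

\begin{proof}
Let $V_1$ be a symmetric neighborhood with $V_1^2\subset V$, let $W_0$ be given by Lemma~\ref{lem:left} for $V_1$, and let $W$ be a symmetric neighborhood with $W^2\subset W_0$. Suppose that $V\subset FW\cup WF$ with $|F|=m$ finite. Since $V_1$ is not covered by finitely many left translates of $W^2$, we can choose successively $x_0,\dots,x_m\in V_1$ with $x_k\notin\bigcup_{l<k}x_lW^2$. By~\eqref{eq:sym}, $x_kW\cap x_lW=\emptyset$ for $l<k$.

Let $v\in V_1$. The $m+1$ sets $vx_kW$ are pairwise disjoint, so one of them contains no point of $F$. For that $k$, \eqref{eq:sym} gives $vx_k\notin FW$. But $vx_k\in V_1^2\subset V$, so $vx_k\in WF$ and $v\in WFx_k^{-1}$. Hence $V_1\subset WF'$ with $F'=\bigcup_kFx_k^{-1}$ finite. Taking inverses, $V_1\subset F'^{-1}W\subset F'^{-1}W_0$, contrary to the choice of $W_0$.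
\end{proof}

One cannot go further and avoid two-sided products $WFW$.

\begin{example}\label{ex:Sinf}
Let $S_\infty$ be the Polish group of permutations of $\omega$ with pointwise convergence. The subgroups $H_k=\{g:g(a)=a\text{ for }a<k\}$ form a neighborhood base of clopen sets, and $H_k$ is not compact because it is the disjoint union of the infinitely many nonempty open sets $\{g\in H_k:g(k)=b\}$, $b\ge k$. So $S_\infty$ is not locally compact. Suppose that $g,g'$ have the same finite trace $\{(a,b):a,b<k,\ g(a)=b\}$. Then the identity on $\{0,\dots,k-1\}$ together with $g(a)\mapsto g'(a)$ $(a<k)$ is a finite injection; it extends to some $u\in H_k$, and $ug\in g'H_k$. There are finitely many traces, so $S_\infty=H_kFH_k$ for a finite $F$. Thus for every neighborhood $W$ there is a finite $F$ with $WFW=S_\infty$.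
\end{example}

\section{The accessible set}\label{sec:construction}

Let $G$ be a Polish group that is not locally compact and let $\langle p_i:i\in\omega\rangle$ be a dense sequence. We imitate Section~\ref{sec:shifts}, with scales $V_k$ and holes $p_iW_i$. Three things change.

First, neighborhoods are no longer subgroups, so we interleave several sequences of neighborhoods to absorb products.

Second, Step~2 used that holes are clopen. In general a point outside the holes may lie on the boundary of a hole, and then no neighborhood of it is free of large holes. We therefore keep only those points that lie, at infinitely many scales $k$, in a translate $cV_k$ that misses the first $k$ holes. This is why $N$ will be a $G_\delta$ set.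

Third, if $yh^{-1}$ is near $p_i$ and $y$ is near $p_{i'}$, what we learn about $h=(yh^{-1})^{-1}y$ is that it lies in a two-sided product $W_i^2\,p_i^{-1}p_{i'}\,W_{i'}^2$, and by Example~\ref{ex:Sinf} products $WFW$ may cover the group. The remedy is to make each hole so much smaller than the previous ones that the smaller of the two factors can be moved across $p_i^{-1}p_{i'}$ and absorbed in the larger; condition (C6) below does this. Which factor is smaller depends on whether $i\le i'$ or $i\ge i'$, so both left and right translates arise, as in Lemma~\ref{lem:both}.

\subsection*{Construction}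
By recursion on $i$ choose symmetric neighborhoods $V_i,S_i,R_i,W_i$, in this order, together with $K_i$ and $\langle Y^i_n\rangle_n$:
\begin{enumerate}
\item[(C1)] $V_i\subset B_{2^{-i}}$, and for $i\ge1$ also $V_i\subset S_{i-1}$ and $V_i^2\subset W_{i-1}$;
\item[(C2)] $K_i\subset V_i$ and $\langle Y^i_n\rangle_n$ are given by Lemma~\ref{lem:cantor} for $V_i$;
\item[(C3)] $S_i^4\subset V_i$;
\item[(C4)] $S_i\not\subset FR_i\cup R_iF$ for all finite $F\subset G$ (Lemma~\ref{lem:both});
\item[(C5)] $W_i^2\subset Y^l_i$ and $W_i^4\subset R_l$ for all $l\le i$;
\item[(C6)] $p_iW_ip_i^{-1}\subset p_{i-1}W_{i-1}p_{i-1}^{-1}$ for $i\ge1$.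
\end{enumerate}
Condition (C6) asks that $W_i$ lie in the neighborhood $p_i^{-1}p_{i-1}W_{i-1}p_{i-1}^{-1}p_i$, so each of (C1), (C3), (C5), (C6) holds for all sufficiently small neighborhoods. From (C1) and (C3) we get $V_{i+1}\subset S_i\subset V_i$. Hence the $V_i$ decrease, and
\begin{equation}\label{eq:nest}
V_j\subset S_k\quad\text{and}\quad V_j^2\subset W_k\qquad\text{whenever }j>k .
\end{equation}
Iterating (C6) and squaring gives
\begin{equation}\label{eq:conj}
p_jW_j^2p_j^{-1}\subset p_kW_k^2p_k^{-1}\qquad\text{whenever }j\ge k .
\end{equation}
The sets $p_iW_i$ are the \emph{holes}. Let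
\[
C_k=\{c\in G:\ cV_k\cap p_iW_i=\emptyset\text{ for all }i<k\},\qquad
N=\bigcap_m\bigcup_{k\ge m}C_kV_k .
\]
We call $cV_k$ with $c\in C_k$ a \emph{window of level $k$}; thus $N$ is the set of points that lie in windows of infinitely many levels.

The sets $C_kV_k$ are open, so $N$ is $G_\delta$. If $x\in N$ and $i\in\omega$, then $x$ lies in a window of some level $k>i$, so $x\notin p_iW_i$. Thus $N$ misses the union of the holes, which is open and contains all $p_i$. Hence $N$ is nowhere dense.

\subsection*{Small holes do not cover}
The next lemma is Step~1. The Cantor set $K_j$ replaces the diagonal sequence, and the point that it provides avoids not only the holes $p_iW_i$ with $i\ge j$ but also their enlargements $p_iW_iV_{i+1}$; this margin makes the point the center of windows.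

\begin{lemma}\label{lem:step1}
If $gV_j\cap N=\emptyset$, then $g\in p_iW_iV_j^2$ for some $i<j$. In particular $N\neq\emptyset$.
\end{lemma}

\begin{proof}
Suppose that $g\notin p_iW_iV_j^2$ for all $i<j$. By~\eqref{eq:sym}, $gV_j^2\cap p_iW_i=\emptyset$ for $i<j$. For $i\ge j$, \eqref{eq:nest} and (C5) give $W_iV_{i+1}\subset W_i^2\subset Y^j_i$. By (C2), $K_j\not\subset\bigcup_ig^{-1}p_iY^j_i$, so there is a point
\[
y\in gK_j\setminus\bigcup_{i\ge j}p_iW_iV_{i+1}.
\]
We show that $y\in C_k$ for all $k\ge j$. Let $i<k$. If $i<j$, then $yV_k\subset gV_jV_k\subset gV_j^2$, which misses $p_iW_i$. If $j\le i<k$, then $yV_k\subset yV_{i+1}$, which misses $p_iW_i$ by~\eqref{eq:sym} because $y\notin p_iW_iV_{i+1}$. So $y$ lies in the window $yV_k$ for every $k\ge j$, and $y\in N\cap gV_j$. For $j=0$ the conclusion of the lemma is impossible, so $gV_0$ meets $N$ for every $g$.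
\end{proof}

\subsection*{Windows}
\begin{lemma}\label{lem:step2}
Every open set $U$ that meets $N$ contains a window.
\end{lemma}

\begin{proof}
Let $x\in U\cap N$. By (C1), $V_k^2\subset B_{2^{1-k}}$, so $xV_k^2\subset U$ for all large $k$. Choose such a $k$ for which $x$ lies in a window $cV_k$. Then $c\in xV_k$, so $cV_k\subset xV_k^2\subset U$.
\end{proof}

\subsection*{The shift}
We let $y$ range over the inner part $cS_k$ of a window and take $h\in S_k$, so that everything in sight stays inside the window.

\begin{lemma}\label{lem:step3}
Let $k<j$. There is $h\in S_k$ such that for every $c\in C_k$ and every $y\in cS_k$ one of the sets $yh^{-1}V_j$, $yV_j$ meets $N\cap cV_k$.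
\end{lemma}

\begin{proof}
Let $F=\{p_i^{-1}p_{i'}:k\le i,i'<j\}$, a finite set. By (C4) pick $h\in S_k\setminus(FR_k\cup R_kF)$. Let $c\in C_k$, $y\in cS_k$, and put $y_0=yh^{-1}$, $y_1=y$. Both points lie in $cS_k^2$, so \eqref{eq:nest} and (C3) give
\begin{equation}\label{eq:inside}
y_\epsilon V_j\subset y_\epsilon V_j^2\subset cS_k^4\subset cV_k\qquad(\epsilon=0,1).
\end{equation}
Suppose that neither $y_0V_j$ nor $y_1V_j$ meets $N\cap cV_k$. By~\eqref{eq:inside} both sets miss $N$. Lemma~\ref{lem:step1} gives $i,i'<j$ with $y_0\in p_iW_iV_j^2$ and $y_1\in p_{i'}W_{i'}V_j^2$. By~\eqref{eq:sym}, $y_0V_j^2$ meets $p_iW_i$ and $y_1V_j^2$ meets $p_{i'}W_{i'}$. By~\eqref{eq:inside} the window $cV_k$ meets both holes, so $i,i'\ge k$, and $f=p_i^{-1}p_{i'}$ belongs to $F$. Since $j>i,i'$, \eqref{eq:nest} gives $y_0\in p_iW_i^2$ and $y_1\in p_{i'}W_{i'}^2$. Therefore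
\[
h=y_0^{-1}y_1\in W_i^2\,f\,W_{i'}^2 .
\]
If $i\le i'$, multiply the inclusion $p_{i'}W_{i'}^2p_{i'}^{-1}\subset p_iW_i^2p_i^{-1}$ from~\eqref{eq:conj} by $p_i^{-1}$ on the left and by $p_{i'}$ on the right. This gives $fW_{i'}^2\subset W_i^2f$, so $h\in W_i^4f\subset R_kF$ by (C5), as $k\le i$. If $i\ge i'$, the same multiplications applied to $p_iW_i^2p_i^{-1}\subset p_{i'}W_{i'}^2p_{i'}^{-1}$ give $W_i^2f\subset fW_{i'}^2$, so $h\in fW_{i'}^4\subset FR_k$ by (C5), as $k\le i'$. Both cases contradict the choice of $h$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:core}]
The set $N$ is nonempty, nowhere dense and $G_\delta$. We check the hypothesis of Lemma~\ref{lem:criterion}. Let $U$ be an open set meeting $N$. By Lemma~\ref{lem:step2} there is a window $cV_k\subset U$; put $P=cS_k$. Given a neighborhood $V$, (C1) provides $j>k$ with $V_j\subset V$; take $h$ from Lemma~\ref{lem:step3}. For every $y\in P$ one of $yh^{-1}V_j\subset yh^{-1}V$ and $yV_j\subset yV$ meets $N\cap cV_k\subset N\cap U$. Hence $N$ is accessible.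
\end{proof}

\begin{remark}
If $N$ is accessible, so is $\overline N$: a set $O\cap gN$ that is dense in $gN$ is dense in $g\overline N$. So the closure of the set constructed above is a closed nowhere dense accessible set, as in the case of $\mathbb Z^\omega$.
\end{remark}

\section{A hypothesis beyond ZFC is needed}\label{sec:BC}

The set-theoretic hypothesis entered only in Proposition~\ref{prop:AM}, to produce the strong measure zero set $A$. It cannot be dropped, because $A$ has to be uncountable. Call a metric space strong measure zero if for all $\varepsilon_n>0$ it can be covered by sets $X_n$ of diameter at most $\varepsilon_n$. The Borel Conjecture states that every strong measure zero set of reals is countable; it is consistent with ZFC by Laver~\cite{Laver}. By Carlson~\cite{Carlson}, it implies that every strong measure zero separable metric space is countable.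

Assume the Borel Conjecture, let $G$ be any Polish group and let $A\subset G$ have strong measure zero. As noted in the introduction, $(A,d)$ is a strong measure zero metric space, and it is separable, so $A$ is countable. Then $A\cdot M$ is meager, and hence different from $G$, for every meager $M$. Together with Proposition~\ref{prop:easy} this shows that under the Borel Conjecture every Polish group is GMS, including $\mathbb Z^\omega$ and $S_\infty$. So the conclusion of Theorem~\ref{thm:CH} is not provable in ZFC alone, provided that ZFC is consistent.

\begin{thebibliography}{9}

\bibitem{BK}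
Becker and Kechris, \emph{The Descriptive Set Theory of Polish Group Actions}.

\bibitem{Carlson}
Carlson, \emph{Proc. AMS}, 1993.

\bibitem{Laver}
Laver, \emph{Acta Math.}, 1976.

\bibitem{SMZ}
\emph{Strong Measure Zero Sets In Polish Groups},
\texttt{http://www.matmor.unam.mx/\%7Emichael/preprints\_files/SMZII.pdf}

\end{thebibliography}
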